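\title{Monge--Amp\`ere functions that are not limits of smooth functions with bounded Hessian minors}

\begin{abstract}
A function $u$ on a domain $\Omega\subset\mathbb R^n$ is Monge--Amp\`ere if the graph of its gradient can be completed to a Lagrangian integer multiplicity rectifiable current without boundary and with locally finite mass. Every $L^1_{\rm loc}$ limit of smooth functions whose Hessian minors are bounded in $L^1_{\rm loc}$ has this property. We show that the converse fails on every domain of dimension $n\ge4$, even for Lipschitz functions with compact support. The example is built from the singularity of $x_1x_2x_3/|x|^2$ at the origin of $\mathbb R^3$, which the current does not see, for a reason of parity, but which forces critical points on every smooth approximation by a mountain pass argument. For $n=1$ the converse holds. The cases $n=2,3$ are not settled here.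
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb R^n$ be a domain, that is, an open connected set. We use coordinates $(x,\xi)$ on $\Omega\times\mathbb R^n$ and write $dx=dx_1\wedge\dots\wedge dx_n$ and $\omega=\sum_{i=1}^n dx_i\wedge d\xi_i$. If $u$ is smooth, the graph of $Du$ is an $n$-dimensional submanifold of $\Omega\times\mathbb R^n$ without boundary, $\omega$ vanishes on it, and its area is an integral of the minors of $D^2u$. Monge--Amp\`ere functions are the functions for which such an object exists in the sense of currents.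

An $n$-\emph{current} $T$ in an open set $V\subset\mathbb R^N$ is a continuous linear functional on smooth $n$-forms with compact support in $V$. Its \emph{boundary} is the $(n-1)$-current $\partial T(\beta)=T(d\beta)$. The current $T$ is \emph{integer multiplicity} (i.m.) \emph{rectifiable} if $T(\psi)=\int_M\langle\psi,\tau\rangle\,\theta\,d\mathcal H^n$, where $M\subset V$ is $\mathcal H^n$-measurable and countably $n$-rectifiable, $\tau$ is a measurable unit $n$-vector field orienting the approximate tangent spaces of $M$, and $\theta$ is a positive integer-valued function that is locally $\mathcal H^n$-integrable on $M$. Its \emph{mass measure} is $\|T\|=\theta\,\mathcal H^n\llcorner M$. The following definition is that of J.~H.~G.~Fu, as extended in \cite{rigidity}.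

\begin{definition}\label{def:MA}
A function $u\in W^{1,1}_{\rm loc}(\Omega)$ is \emph{Monge--Amp\`ere} if there is an i.m.\ rectifiable $n$-current $T$ in $\Omega\times\mathbb R^n$ such that
\begin{itemize}
\item[(M1)] $\partial T=0$ in $\Omega\times\mathbb R^n$;
\item[(M2)] $T$ is Lagrangian: $T(\omega\wedge\psi)=0$ for every smooth compactly supported $(n-2)$-form $\psi$;
\item[(M3)] $\|T\|(K\times\mathbb R^n)<\infty$ for every compact $K\subset\Omega$;
\item[(M4)] $T(\psi(x,\xi)\,dx)=\int_\Omega\psi(x,Du(x))\,dx$ for every $\psi\in C_c^\infty(\Omega\times\mathbb R^n)$.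
\end{itemize}
\end{definition}

Condition (M4) says that the part of $T$ seen by $dx$ is the graph of $Du$. The current may contain further, \emph{vertical}, pieces on which $dx$ vanishes, and (M1) may force them. For $u(x)=|x|$ on $\mathbb R$ the graph of $u'$ consists of two half-lines with endpoints $(0,-1)$ and $(0,1)$; adding the vertical segment between these points removes the boundary and does not affect (M4). The length $2$ of the segment is the mass of $u''$ at the origin.

Two facts are known. First, the current $T$ is unique; it is denoted $[du]$. Second, the class is closed under limits with bounded mass. We use this without proof.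

\begin{theorem}[Compactness]\label{thm:compact}
Let $u_k$ be Monge--Amp\`ere functions on $\Omega$ with $u_k\to u$ in $L^1_{\rm loc}(\Omega)$ and $\sup_k\|[du_k]\|(K\times\mathbb R^n)<\infty$ for every compact $K\subset\Omega$. Then $u$ is Monge--Amp\`ere.
\end{theorem}

For ordered multi-indices $\alpha,\beta\subset\{1,\dots,n\}$ with $|\alpha|+|\beta|=n$ let $\bar\alpha$ be the complement of $\alpha$, and for an $n\times n$ matrix $A$ let $M^{\bar\alpha\beta}(A)$ be the minor with rows $\bar\alpha$ and columns $\beta$, up to sign, with $M^{\bar\alpha\beta}(A)=1$ when $\beta=\emptyset$. As $\alpha,\beta$ vary, these are all the minors of $A$ of orders $0,\dots,n$.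

\begin{definition}\label{def:approx}
A function $u$ on $\Omega$ is \emph{approximable} if there are $u_k\in C^\infty(\Omega)$ with $u_k\to u$ in $L^1_{\rm loc}(\Omega)$ such that for every compact $K\subset\Omega$ there is a constant $C_K$ with $\sup_k\|M^{\bar\alpha\beta}(D^2u_k)\|_{L^1(K)}\le C_K$ for all $\alpha,\beta$ with $|\alpha|+|\beta|=n$.
\end{definition}

For smooth $u_k$ the bound on the minors is the bound on the mass of $[du_k]$ (see \eqref{eq:mass} below), so Theorem~\ref{thm:compact} shows that such limits are Monge--Amp\`ere. The question, posed in \cite{rigidity}, is whether the converse holds: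
\begin{quote}
\emph{Is every Monge--Amp\`ere function on a domain $\Omega\subset\mathbb R^n$ approximable?}
\end{quote}
The simplest cases suggest that the answer is yes. It is yes in dimension one, where mollification works.

\begin{proposition}\label{prop:one}
For $n=1$ every Monge--Amp\`ere function is approximable.
\end{proposition}

Mollification also works for convex functions, in every dimension.

\begin{example}\label{ex:convex}
Let $u$ be convex on $\mathbb R^n$ and let $u_k$ be its mollifications at scale $1/k$. They are convex and uniformly Lipschitz on each compact set $K$. The map $F_k(x)=x+Du_k(x)$ satisfies $(F_k(x)-F_k(x'))\cdot(x-x')\ge|x-x'|^2$, so it is injective, and $\int_K\det(\mathrm{Id}+D^2u_k)=|F_k(K)|\le C_K$. Now $\det(\mathrm{Id}+A)$ is the sum of all principal minors of $A$, and these are nonnegative when $A=B^TB$. By the Cauchy--Binet formula and the Cauchy--Schwarz inequality, the minor of $B^TB$ with rows $I$ and columns $J$ is at most the geometric mean of the principal minors with indices $I$ and $J$. So $u$ is approximable.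
\end{example}

In this example all determinants have one sign. In general the graphs of $Du_k$ may contain sheets of opposite orientation that cancel in the limit, so that $[du]$ has much less mass than the approximating graphs. Our main result is that this cancellation can be forced on every approximating sequence, infinitely often in a compact set. For a symmetric matrix $A$ and $I\subset\{1,\dots,n\}$ let $M_I(A)=\det(A_{ij})_{i,j\in I}$ be the principal minor, with $M_\emptyset=1$; up to sign this is $M^{\bar\alpha\beta}(A)$ with $\bar\alpha=\beta=I$.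

\begin{theorem}\label{thm:main}
Let $n\ge4$ and let $\Omega\subset\mathbb R^n$ be any domain. There are a Lipschitz Monge--Amp\`ere function $u$ with compact support in $\Omega$ and a compact set $K\subset\Omega$ with the following property. If $u_k\in C^2(\Omega)$, $u_k\to u$ in $L^1(K)$ and
\[
\sup_k\int_K|M_I(D^2u_k)|<\infty\qquad\text{for all } I\subset\{1,2,3,4\}\text{ with }1\le|I|\le3,
\]
then $\int_K|M_{\{1,2,3,4\}}(D^2u_k)|\to\infty$. In particular $u$ is not approximable.
\end{theorem}

\begin{corollary}\label{cor:main}
With $u$ as in Theorem~\ref{thm:main}, for every $u_0\in C^\infty(\Omega)$ and every $s\ne0$ the function $u_0+su$ is Monge--Amp\`ere and is not approximable.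
\end{corollary}

So the answer is no for every $n\ge4$ and yes for $n=1$. The cases $n=2$ and $n=3$ are not settled by our argument.

Section~\ref{sec:prelim} collects the tools and proves Proposition~\ref{prop:one}. Section~\ref{sec:model} works out the mechanism for one homogeneous function on $\mathbb R^3$ and explains why the counterexample is built in $\mathbb R^4$. Section~\ref{sec:block} constructs compactly supported blocks in $\mathbb R^4$ whose Hessian determinant is small in $L^1$, and Section~\ref{sec:u} assembles infinitely many of them into a Monge--Amp\`ere function $u$. Sections~\ref{sec:uniform} and~\ref{sec:lower} show that every approximation with bounded minors has determinant integral at least about $1/648$ near the center of each block, and Section~\ref{sec:proof} adds up these contributions.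

\section{Minors, graph currents and dimension one}\label{sec:prelim}

Throughout, $C$ denotes a constant that depends at most on $n$ and on cutoff functions fixed once and for all; further dependence is shown by subscripts. For a square matrix $A$ let $\mu_m(A)$ be the largest absolute value of an $m\times m$ minor of $A$, with $\mu_0=1$. Then $\mu_m(A)\le C|A|^m$, and $\mu_m(A)=0$ for $m>\operatorname{rank}A$. Expanding an $m\times m$ minor of $A+B$ multilinearly in its rows, and then by Laplace's rule along the rows taken from $A$, gives
\begin{equation}\label{eq:sum}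
\mu_m(A+B)\le C\sum_{i=0}^{\min(m,\operatorname{rank}A)}\mu_i(A)\,\mu_{m-i}(B).
\end{equation}
We also use the \emph{area formula}: if $F$ is a $C^1$ map into $\mathbb R^m$ defined near a compact set $A\subset\mathbb R^m$, then $\int_A|\det DF|=\int_{\mathbb R^m}\#(A\cap F^{-1}(\xi))\,d\xi$. In particular
\begin{equation}\label{eq:area}
|F(A)|\le\int_A|\det DF|,
\end{equation}
with equality if $F$ is injective.

All currents that we construct by hand are graphs over the complement of a null set. For these only (M1) needs an argument.

\begin{lemma}\label{lem:graph}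
Let $\Sigma\subset\Omega$ be a relatively closed null set, and let $w\in W^{1,1}_{\rm loc}(\Omega)$ be smooth on $\Omega\setminus\Sigma$, with all minors of the pointwise Hessian $D^2w$ in $L^1_{\rm loc}(\Omega)$. Then $G_w(\psi)=\int_{\Omega\setminus\Sigma}(\mathrm{id},Dw)^*\psi$ is an i.m.\ rectifiable current satisfying \emph{(M2)--(M4)}, and for compact $K\subset\Omega$
\begin{equation}\label{eq:mass}
\|G_w\|(K\times\mathbb R^n)=\int_K\Big(\sum_{\alpha,\beta}|M^{\bar\alpha\beta}(D^2w)|^2\Big)^{1/2}dx .
\end{equation}
Hence, if $\partial G_w=0$, then $w$ is Monge--Amp\`ere and $[dw]=G_w$.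
\end{lemma}

\begin{proof}
The current $G_w$ is integration, with multiplicity one, over the smooth submanifold $\{(x,Dw(x)):x\in\Omega\setminus\Sigma\}$ oriented by the projection to $\Omega$. Its area element is $\det(\mathrm{Id}+A^TA)^{1/2}\,dx$ with $A=D^2w$. By the Cauchy--Binet formula $\det(\mathrm{Id}+A^TA)$ is the sum of the squares of the $n\times n$ minors of the $2n\times n$ matrix with blocks $\mathrm{Id}$ and $A$, and these are, up to sign, the minors of $A$ of all orders. This gives \eqref{eq:mass}, hence rectifiability and (M3). The pullback of $\psi(x,\xi)\,dx$ is $\psi(x,Dw)\,dx$, which is (M4). The pullback of $\omega$ is $\sum_{i,j}\partial_{ij}w\,dx_i\wedge dx_j=0$, which gives (M2).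
\end{proof}

If $\Sigma=\emptyset$, Stokes' theorem gives $\partial G_w=0$. The pullback of $d\xi_1\wedge\dots\wedge d\xi_n$ is $\det D^2w\,dx$; we call $\int|\det D^2w|$ the \emph{determinant mass} of $w$. It is invariant under the scaling $w\mapsto r\,w(\cdot/r)$, while the integral of a minor of order $m$ is multiplied by $r^{n-m}$.

\begin{lemma}\label{lem:shear}
If $u$ is Monge--Amp\`ere on $\Omega$, $u_0\in C^\infty(\Omega)$ and $s\ne0$, then $u_0+su$ is Monge--Amp\`ere.
\end{lemma}

\begin{proof}
The map $S(x,\xi)=(x,s\xi+Du_0(x))$ is a diffeomorphism of $\Omega\times\mathbb R^n$ that maps each set $K\times\mathbb R^n$ onto itself. Let $T'(\psi)=[du](S^*\psi)$. This current is i.m.\ rectifiable, carried by the image under $S$ of the set that carries $[du]$. It satisfies (M1) because $d$ commutes with $S^*$, and (M2) because $S^*\omega=s\omega+\sum_{i,j}\partial_{ij}u_0\,dx_i\wedge dx_j=s\omega$. If the operator norm of $DS$ is at most $L$ on $K\times\mathbb R^n$, then $S$ multiplies $n$-dimensional area elements there by at most $L^n$, which gives (M3). Finally $T'(\psi\,dx)=[du]((\psi\circ S)\,dx)=\int_\Omega\psi(x,sDu+Du_0)\,dx$,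 which is (M4).
\end{proof}

In dimension one, (M1), (M3) and (M4) show that $u''$ is a measure, and this suffices.

\begin{proof}[Proof of Proposition~\ref{prop:one}]
Let $T=[du]$ on the interval $\Omega$, and let $\psi\in C_c^\infty(\Omega)$. We would like to test (M1) with the function $\psi(x)\xi$, which does not have compact support, so we truncate. Fix $\zeta\in C_c^\infty(\mathbb R)$ with $\zeta(\xi)=\xi$ for $|\xi|\le1$, and put $\zeta_L(\xi)=L\zeta(\xi/L)$. Then $\zeta_L(\xi)=\xi$ for $|\xi|\le L$, $|\zeta_L'|\le C$ and $|\zeta_L(\xi)|\le C|\xi|$. From $0=T(d(\psi\zeta_L))=T(\psi'\zeta_L\,dx)+T(\psi\zeta_L'\,d\xi)$ and (M4),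
\[
\Big|\int_\Omega\psi'\,\zeta_L(u')\,dx\Big|=|T(\psi\zeta_L'\,d\xi)|\le C\sup|\psi|\;\|T\|(\operatorname{supp}\psi\times\mathbb R).
\]
As $L\to\infty$ the left side tends to $|\int\psi'u'|$ by dominated convergence, since $u'\in L^1_{\rm loc}$. By (M3) the distribution $u''$ is therefore a Radon measure $\nu$ on $\Omega$.

Let $I_k$ be compact intervals with $I_{k-1}\subset\operatorname{int}I_k$ and $\bigcup_kI_k=\Omega$. Let $\chi_k\in C_c^\infty(\Omega)$ equal $1$ on $I_k$, and let $u_k=(\chi_ku)*\varrho_k$, where $\varrho_k$ is a mollifier of radius $s_k<\operatorname{dist}(I_{k-1},\partial I_k)$ and $s_k\to0$. On $I_{k-1}$ we have $u_k=u*\varrho_k$ and $u_k''=\nu*\varrho_k$. So $u_k\to u$ in $L^1_{\rm loc}$. If $K$ is compact and $K'\subset\Omega$ is a compact neighborhood of $K$, then $\int_K|u_k''|\le|\nu|(K+[-s_k,s_k])\le|\nu|(K')$ for all large $k$, and the finitely many remaining $u_k$ are smooth. The only other minor is the constant $1$.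
\end{proof}

\section{A singularity in $\mathbb R^3$ that the current does not see}\label{sec:model}

From now on the letter $x$ denotes a point of $\mathbb R^3$. Let
\[
\varphi(x)=\frac{x_1x_2x_3}{|x|^2}\quad(x\ne0),\qquad\varphi(0)=0 .
\]
This function is odd, positively $1$-homogeneous and smooth off $0$. Hence $D\varphi$ is \emph{even} and $0$-homogeneous, $D^2\varphi$ is $(-1)$-homogeneous, and
\begin{equation}\label{eq:phi}
|\varphi|\le|x|,\qquad|D\varphi|\le C,\qquad|D^2\varphi|\le C|x|^{-1},\qquad D^2\varphi(x)\,x=0,
\end{equation}
where the last identity follows by differentiating $D\varphi(tx)=D\varphi(x)$ in $t$. In particular $\varphi$ is Lipschitz and $\det D^2\varphi=0$ off the origin.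

\subsection*{The graph has no boundary}
By \eqref{eq:phi} all minors of $D^2\varphi$ are $O(1+|x|^{-2})$, so Lemma~\ref{lem:graph} applies with $\Sigma=\{0\}$. For a compactly supported $2$-form $\beta$ on $\mathbb R^3\times\mathbb R^3$, Stokes' theorem on $\{|x|>\kappa\}$ gives
\[
G_\varphi(d\beta)=-\lim_{\kappa\downarrow0}\int_{S^2}\gamma_\kappa^*\beta=-\int_{S^2}\gamma_0^*\beta,\qquad\gamma_\kappa(\theta)=(\kappa\theta,D\varphi(\theta)).
\]
The antipodal map $\iota$ of $S^2$ reverses orientation, and $\gamma_0\circ\iota=\gamma_0$. So $\int\gamma_0^*\beta=\int\iota^*\gamma_0^*\beta=-\int\gamma_0^*\beta=0$. Thus $\varphi$ is Monge--Amp\`ere, $[d\varphi]=G_\varphi$ has no vertical part, and the determinant mass is zero. For $|x|$ in place of $\varphi$ the same computation gives $\gamma_0(\theta)=(0,\theta)$, and the graph has the sphere $\{0\}\times S^2$ as its boundary. The parity argument needs an odd dimension, and on $\mathbb R$ an odd $1$-homogeneous function is linear; this is why we start in $\mathbb R^3$.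

\subsection*{The singularity disconnects sublevel sets}
For a linear function $\ell\ne p\cdot x$ the set $\{\ell<p\cdot x\}$ is a half-space. For $\varphi$ the corresponding set can be disconnected. Let
\[
\Delta=\{p\in\mathbb R^3:\ p_1,p_2,p_3>0,\ p_1+p_2+p_3<\tfrac13\},\qquad|\Delta|=\tfrac16\big(\tfrac13\big)^3=\tfrac1{162},
\]
and $D_p=\{x\in\mathbb R^3:\varphi(x)<p\cdot x\}$.

\begin{lemma}\label{lem:sep3}
Let $p\in\Delta$ and $t>0$. The points $-t(1,1,1)$ and $te_1$ lie in $D_p$ and cannot be joined by a path in $D_p$.
\end{lemma}

\begin{proof}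
At $-t(1,1,1)$ we have $\varphi=-t/3<-t(p_1+p_2+p_3)$, and at $te_1$ we have $\varphi=0<tp_1$. Let $O=\{x_1,x_2,x_3\le0\}$ be the closed negative octant. On $\partial O$ we have $\varphi=0$ and $p\cdot x\le0$, so $D_p\cap\partial O=\emptyset$. A path from $-t(1,1,1)\in\operatorname{int}O$ to $te_1\notin O$ must meet $\partial O$.
\end{proof}

So the origin is a mountain pass of $\varphi-p\cdot x$: two regions where the function is negative touch only there. If we smooth $\varphi$ near the origin, the pass becomes a critical point.

\begin{proposition}\label{prop:model}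
Let $f\in C^2(\mathbb R^3)$ with $f=\varphi$ on $\{|x|\ge1\}$. Then $\int_{B_1}|\det D^2f|\ge\frac1{162}$.
\end{proposition}

\begin{proof}
The set $D\varphi(S^2)$ is a smooth image of a surface, hence null. By \eqref{eq:area} it suffices to show that $Df(\bar B_1)$ contains every $p\in\Delta\setminus D\varphi(S^2)$. Suppose that it misses such a $p$, and let $f_p=f-p\cdot x$. On $\{|x|\ge1\}$ the gradient $Df$ takes values in the compact set $D\varphi(S^2)$, so $|Df_p|\ge c>0$ on $\mathbb R^3$. The field $-Df_p/|Df_p|^2$ is $C^1$ and bounded, so it has a global flow, along which $f_p$ decreases at unit rate. Let $\Lambda=\sup_{\bar B_1}|f_p|$. The set $\{f_p<-\Lambda\}$ misses $\bar B_1$, so it lies in $D_p$. By homogeneity and Lemma~\ref{lem:sep3} it contains $P=-t(1,1,1)$ and $P'=te_1$ for large $t$. Join $P$ to $P'$ by any path and let the path flow until it lies in $\{f_p<-\Lambda\}$. Together with the trajectories of $P$ and $P'$ it forms a path from $P$ to $P'$ in $D_p$, contrary to Lemma~\ref{lem:sep3}.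
\end{proof}

The two computations are consistent because of cancellation. For $p\notin D\varphi(S^2)$ the degree of $Df$ on $B_1$ at $p$ equals the degree of the map $(D\varphi-p)/|D\varphi-p|$ from $S^2$ to $S^2$. This map is even, so its degree equals minus itself and is $0$. Thus the preimages of a regular value $p$ come with as many positive as negative signs of $\det D^2f$. The mass counts all of them; the limit current counts them with sign.

\subsection*{Why we pass to $\mathbb R^4$}
The function $\varphi$ itself is approximable. If $f$ is smooth and equals $\varphi$ for $|x|\ge1$, then $f_k(x)=k^{-1}f(kx)$ equals $\varphi$ for $|x|\ge1/k$ and $\int_{B_{1/k}}\mu_m(D^2f_k)=k^{m-3}\int_{B_1}\mu_m(D^2f)$ is bounded for $m\le3$. One singularity costs the approximations a finite amount. To make the cost infinite we place infinitely many scaled copies in a compact set, and for this each copy must be cut off to have compact support. Scaling makes the lower order minors summable but does not change the determinant mass, so the sum has finite mass only if the cut-off copies have summable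 determinant mass before scaling.

The natural tool is a logarithmic cutoff $\eta$, with $|D^i\eta|\le C\varepsilon|x|^{-i}$ for $i=1,2$ on a shell in which $\int dr/r\sim1/\varepsilon$. Then $D^2(\eta\varphi)=\eta D^2\varphi+E$ with $|E|\le C\varepsilon/|x|$. In $\mathbb R^3$ the matrix $D^2\varphi$ has a kernel that is only guaranteed to be one-dimensional, so \eqref{eq:sum} bounds the determinant by $C\varepsilon|x|^{-3}$, and this bound integrates to $C\varepsilon\cdot\varepsilon^{-1}$, which is not small. In $\mathbb R^4$ the Hessian of $g(x,z)=\varphi(x)-z$ has a kernel of dimension at least two, the bound carries a factor $\varepsilon^2$, and the integral is $O(\varepsilon)$. But $g$ has the approximations $f_k(x)-z$, whose Hessian determinant is zero, so $g$ forces nothing in $\mathbb R^4$. We therefore use $\max(g,0)$. Its singular set along $\{x=0\}$ is a half-line that ends at the origin, and at this endpoint the simplex $\Delta\times\{-1\}$ of forced gradients is joined to the gradient $0$, sweeping out a four-dimensional cone (Section~\ref{sec:lower}).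

\section{The building block in $\mathbb R^4$}\label{sec:block}

Write $X=(x,z)\in\mathbb R^3\times\mathbb R$ and let
\[
g(X)=\varphi(x)-z,\qquad v=g^+=\max(g,0),\qquad N=Dg=(D\varphi,-1),\qquad H=D^2g .
\]
The functions $g$ and $v$ are Lipschitz and positively $1$-homogeneous, and $v\le2|X|$. On $\{x\ne0\}$ we have $1\le|N|\le C$ and $|H|\le C/|x|$, and the $4\times4$ matrix $H$ annihilates $(x,0)$ and $(0,1)$, so $\operatorname{rank}H\le2$.

\emph{The cutoff.} Fix $h\in C^\infty(\mathbb R,[0,1])$ with $h=0$ on $(-\infty,\frac13]$ and $h=1$ on $[\frac23,\infty)$. For $0<\varepsilon\le1$ let $\eta=\eta_\varepsilon(X)=h(\varepsilon\log(1/|X|))$ and $\eta(0)=1$. Then $\eta\in C_c^\infty(B_1)$, $\eta=1$ for $|X|\le e^{-2/(3\varepsilon)}$, and the derivatives of $\eta$ are supported in the shell $A_\varepsilon=\{e^{-2/(3\varepsilon)}\le|X|\le e^{-1/(3\varepsilon)}\}$. From $D\eta=-\varepsilon h'X/|X|^2$ and one more differentiation,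
\begin{equation}\label{eq:eta}
|D\eta|\le C\varepsilon|X|^{-1},\qquad|D^2\eta|\le C\varepsilon|X|^{-2}.
\end{equation}

\emph{Rounding the crease.} The gradient of $v$ jumps across $\{g=0\}$, so Lemma~\ref{lem:graph} alone cannot produce $[dv]$. We round the crease at a scale $\delta$, prove bounds that are uniform in $\delta$, and leave the limit $\delta\to0$ to Theorem~\ref{thm:compact}. Fix $\sigma\in C^\infty(\mathbb R)$ with $\sigma=0$ on $(-\infty,0]$ and $\sigma''\ge0$ supported in $[0,1]$ with $\int\sigma''=1$. For $0<\delta\le1$ let $\sigma_\delta(\tau)=\delta\sigma(\tau/\delta)$. Then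
\[
0\le\sigma_\delta'\le1,\qquad\tau^+-\delta\le\sigma_\delta(\tau)\le\tau^+,\qquad0\le\sigma_\delta''\le C/\delta,\qquad\operatorname{supp}\sigma_\delta''\subset[0,\delta],\qquad\textstyle\int\sigma_\delta''=1 .
\]
Set
\[
W_\varepsilon=\eta_\varepsilon\,v,\qquad W_\varepsilon^\delta=\eta_\varepsilon\,\sigma_\delta(g).
\]
Both functions have compact support in $B_1$ and are bounded by $2$. They are Lipschitz with an absolute constant, because $v|D\eta|\le C$ by \eqref{eq:eta}. Also $|W^\delta_\varepsilon-W_\varepsilon|\le\delta$, and $W_\varepsilon^\delta$ is smooth on $\{x\ne0\}$, where its Hessian is taken pointwise.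

\begin{lemma}\label{lem:block}
There are an absolute constant $C$ and, for each $\varepsilon\in(0,1]$, a constant $\Lambda_\varepsilon\ge1$ such that for all $\delta\in(0,1]$
\begin{itemize}
\item[(a)] $\displaystyle\int_{B_1}|\det D^2W_\varepsilon^\delta|\le C\varepsilon+\Lambda_\varepsilon\delta$;
\item[(b)] $\displaystyle\int_{B_1}\mu_m(D^2W_\varepsilon^\delta)\le\Lambda_\varepsilon$ for $m=1,2,3$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $a=\sigma_\delta'(g)\in[0,1]$, $b=\sigma_\delta''(g)\ge0$ and $c=\sigma_\delta(g)\in[0,v]$. The product rule gives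
\[
D^2W_\varepsilon^\delta=M+\eta b\,N\otimes N,\qquad M=\eta aH+E,\qquad E=a(D\eta\otimes N+N\otimes D\eta)+c\,D^2\eta .
\]
By \eqref{eq:eta} and $c\le2|X|$ we have $|E|\le C\varepsilon|X|^{-1}1_{A_\varepsilon}$, and in particular $|E|\le C_\varepsilon$.

(a) The large term $\eta b\,N\otimes N$ has rank one. In an orthonormal basis whose last vector is $N/|N|$ it changes only the $(4,4)$ entry of $M$, by $\eta b|N|^2$, and the determinant is affine in that entry. Hence
\begin{equation}\label{eq:rankone}
\det D^2W_\varepsilon^\delta=\det M+\eta b\,|N|^2\det(M|_{N^\perp}),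
\end{equation}
where $M|_{N^\perp}$ is the $3\times3$ matrix of the quadratic form $M$ restricted to $N^\perp$.

For the first term, \eqref{eq:sum} with $\operatorname{rank}H\le2$, together with $|x|\le|X|$ and $\varepsilon\le1$, gives
\[
|\det M|\le C\big(|H|^2|E|^2+|H||E|^3+|E|^4\big)\le C\varepsilon^2|x|^{-2}|X|^{-2}1_{A_\varepsilon}.
\]
The function $|x|^{-2}|X|^{-2}$ is $(-4)$-homogeneous. Parametrizing $S^3$ by $(\sin t\,\theta,\cos t)$ with $\theta\in S^2$ and $0\le t\le\pi$, we find $\int_{S^3}|x|^{-2}d\mathcal H^3=\int_0^\pi4\pi\,dt=4\pi^2$, and the radial integral over $A_\varepsilon$ is $\int dr/r=1/(3\varepsilon)$. So $\int|\det M|\le C\varepsilon$.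

For the second term, the form $D\eta\otimes N+N\otimes D\eta$ vanishes on $N^\perp$, so $M|_{N^\perp}=(\eta aH+cD^2\eta)|_{N^\perp}$. This is the point of isolating $N^\perp$: the only part of $E$ that remains carries the factor $c$, which is small where $b$ is large. Since $H|_{N^\perp}$ is a $3\times3$ matrix of rank at most $2$, every term in \eqref{eq:sum} contains this factor:
\[
|\det(M|_{N^\perp})|\le C\big(|H|^2c|D^2\eta|+|H|c^2|D^2\eta|^2+c^3|D^2\eta|^3\big).
\]
Where $b\ne0$ we have $0\le g\le\delta$, so $c\le\delta\le1$ and $bc\le C$; moreover $|D^2\eta|\le C_\varepsilon$. On $B_1$ the second term in \eqref{eq:rankone} is therefore at most $C_\varepsilon|x|^{-2}1_{\{0\le g\le\delta\}}$. For fixed $x$ the set $\{z:0\le\varphi(x)-z\le\delta\}$ has length $\delta$, so the integral is at most $C_\varepsilon\delta\int_{|x|\le1}|x|^{-2}dx=4\pi C_\varepsilon\delta$.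

(b) On $B_1$, \eqref{eq:sum} gives $\mu_m(M)\le C\sum_{i\le\min(m,2)}|H|^i|E|^{m-i}\le C_\varepsilon|x|^{-2}$ for $0\le m\le3$. Applying \eqref{eq:sum} again with the rank one matrix $\eta bN\otimes N$,
\[
\mu_m(D^2W_\varepsilon^\delta)\le C\big(\mu_m(M)+b\,\mu_{m-1}(M)\big)\le C_\varepsilon(1+b)|x|^{-2}.
\]
For each $x$ we have $\int_{\mathbb R}b\,dz=\int\sigma_\delta''=1$, so $\int_{B_1}(1+b)|x|^{-2}\le3\int_{|x|\le1}|x|^{-2}dx=12\pi$.
\end{proof}

\section{The function $u$ is Monge--Amp\`ere}\label{sec:u}

Write points of $\mathbb R^n$ as $(X,y)$ with $X\in\mathbb R^4$ and $y\in\mathbb R^{n-4}$. Choose $(X_0,y_0)\in\Omega$ and $R\in(0,1]$ with $\bar B(X_0,R)\times\bar B(y_0,R)\subset\Omega$, and $\chi\in C_c^\infty(B(y_0,R))$ with $\chi=1$ on $\bar B(y_0,R/2)$. If $n=4$, omit $y$ and put $\chi=1$. For $j\ge1$ let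
\[
\varepsilon_j=2^{-j},\qquad X_j=(x_j,z_j)=X_0+2^{-j}Re_1,\qquad 0<r_j\le2^{-j-3}R,\qquad r_j\Lambda_{\varepsilon_j}\le2^{-j}.
\]
The choice of $\varepsilon_j$ makes the determinant masses summable, and the last condition lets the scaling absorb the constants $\Lambda_{\varepsilon_j}$ in the lower order minors. The balls $B_j=B(X_j,r_j)$ are disjoint, since $|X_i-X_j|\ge2^{-i-1}R>r_i+r_j$ for $i<j$, and they lie in $B(X_0,\frac9{16}R)$, since $|X_j-X_0|+r_j\le\frac98\,2^{-j}R$. Choose $0<\delta_{jk}\le1/k$ with $\Lambda_{\varepsilon_j}\delta_{jk}\le\varepsilon_j$, and define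
\begin{align*}
U(X)&=\sum_{j\ge1}r_jW_{\varepsilon_j}\Big(\frac{X-X_j}{r_j}\Big), & u(X,y)&=\chi(y)U(X),\\
U_k(X)&=\sum_{j\le k}r_jW_{\varepsilon_j}^{\delta_{jk}}\Big(\frac{X-X_j}{r_j}\Big), & w_k(X,y)&=\chi(y)U_k(X).
\end{align*}
The $j$-th terms are supported in the disjoint balls $B_j$ and have a common Lipschitz constant. So $u$ and $w_k$ are Lipschitz, uniformly in $k$, with compact support in $\Omega$. Also $|U-U_k|\le r_j\delta_{jk}\le1/k$ on $B_j$ for $j\le k$ and $|U-U_k|\le2r_j$ on $B_j$ for $j>k$, so $w_k\to u$ uniformly. The function $w_k$ is smooth off the closed null set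
\[
\Sigma_k=\bigcup_{j\le k}\{(X,y):\ X\in\bar B_j,\ x=x_j\}.
\]

\begin{lemma}\label{lem:massk}
For every compact $K'\subset\Omega$ and $1\le m\le n$, $\ \sup_k\int_{K'}\mu_m(D^2w_k)<\infty$.
\end{lemma}

\begin{proof}
For $j\le k$ and $1\le m\le4$, scaling gives $\int_{B_j}\mu_m(D^2U_k)=r_j^{4-m}\int_{B_1}\mu_m(D^2W_{\varepsilon_j}^{\delta_{jk}})$. By Lemma~\ref{lem:block} this is at most $r_j\Lambda_{\varepsilon_j}\le2^{-j}$ for $m\le3$ and at most $(C+1)2^{-j}$ for $m=4$. Summing over $j$, $\int_{\mathbb R^4}\mu_m(D^2U_k)\le C$ for $1\le m\le4$. Now $D^2w_k=\chi D^2U_k+F_k$, where $D^2U_k$ is viewed as an $n\times n$ matrix of rank at most $4$ and the entries of $F_k$ are of the forms $\partial\chi\,\partial U_k$ and $U_k\,\partial^2\chi$, hence bounded uniformly in $k$. By \eqref{eq:sum}, $\mu_m(D^2w_k)\le C\sum_{i=0}^{4}\mu_i(D^2U_k)$, with $C$ depending on $\chi$, and we integrate over $K'$.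
\end{proof}

\begin{lemma}\label{lem:closed}
Each $w_k$ is Monge--Amp\`ere on $\Omega$, and $[dw_k]=G_{w_k}$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:graph} and~\ref{lem:massk} we must show that $G(d\beta)=0$, where $G=G_{w_k}$ and $\beta$ is a smooth $(n-1)$-form with compact support in $\Omega\times\mathbb R^n$, extended by zero to $\mathbb R^n\times\mathbb R^n$. We localize to one block and run the parity argument of Section~\ref{sec:model} with $z$ and $y$ as parameters.

For $j\le k$ choose $\zeta_j\in C_c^\infty(B_j)$, a function of $X$, equal to $1$ near the compact set $B_j\cap\operatorname{supp}U_k$. Put $\beta_j=\zeta_j\beta$ and $\beta_0=(1-\sum_{j\le k}\zeta_j)\beta$. Near a point $(X,y)$ with $X\notin\operatorname{supp}U_k$ we have $Dw_k=0$, and over a neighborhood of a point with $X\in\operatorname{supp}U_k$ the form $\beta_0$ vanishes. In both cases the pullbacks of $d\beta_0$ under $(\mathrm{id},Dw_k)$ and under the zero section $(\mathrm{id},0)$ agree. So $G(d\beta_0)=\int_{\mathbb R^n}d\big((\mathrm{id},0)^*\beta_0\big)=0$ by Stokes' theorem.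

Fix $1\le j\le k$ and translate so that $X_j=0$. Write $r=r_j$, $\tilde\eta(X)=\eta_{\varepsilon_j}(X/r)$ and $\tilde\sigma=\sigma_{r\delta_{jk}}$. Since $g$ is $1$-homogeneous, $rW_{\varepsilon_j}^{\delta_{jk}}(X/r)=\tilde\eta(X)\tilde\sigma(g(X))$. So on $B_j\times\mathbb R^{n-4}$, which contains the projection of $\operatorname{supp}\beta_j$, the function $w_k$ equals $w=\chi(y)\,\tilde\eta(X)\,\tilde\sigma(g(X))$, and $w$ is smooth on $\{x\ne0\}\subset\mathbb R^n$. The pullback of $d\beta_j$ has bounded support and is dominated by a constant times the sum of the minors of $D^2w_k$, so it is integrable. By dominated convergence and Stokes' theorem on $\{|x|>\kappa\}$,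
\[
G(d\beta_j)=\lim_{\kappa\downarrow0}\int_{\{|x|>\kappa\}}d\big((\mathrm{id},Dw)^*\beta_j\big)=\pm\lim_{\kappa\downarrow0}\int_{S^2\times\mathbb R\times\mathbb R^{n-4}}\gamma_\kappa^*\beta_j,
\]
where $\gamma_\kappa(\theta,z,y)=(\kappa\theta,z,y;\,Dw(\kappa\theta,z,y))$. Using $\varphi(\kappa\theta)=\kappa\varphi(\theta)$ and $D\varphi(\kappa\theta)=D\varphi(\theta)$, and writing $\tau=\kappa\varphi(\theta)-z$,
\[
Dw(\kappa\theta,z,y)=\Big(\chi\big[\tilde\eta\,\tilde\sigma'(\tau)\,(D\varphi(\theta),-1)+\tilde\sigma(\tau)\,D\tilde\eta\big],\ \tilde\eta\,\tilde\sigma(\tau)\,D_y\chi\Big),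
\]
with $\tilde\eta$ and $D\tilde\eta$ evaluated at $(\kappa\theta,z)$. The right side is a smooth function of $(\kappa,\theta,z,y)$ up to and including $\kappa=0$; here we use that the crease has been rounded. So $\gamma_\kappa\to\gamma_0$ in $C^1$ on compact sets. The forms $\gamma_\kappa^*\beta_j$ vanish unless $(z,y)$ lies in a fixed compact set, so the limit is $\pm\int\gamma_0^*\beta_j$. At $\kappa=0$ we have $\tau=-z$, the cutoff is evaluated at $(0,z)$, and $\gamma_0$ depends on $\theta$ only through the even function $D\varphi(\theta)$. Thus $\gamma_0$ is invariant under $(\theta,z,y)\mapsto(-\theta,z,y)$, which reverses orientation, and $\int\gamma_0^*\beta_j=-\int\gamma_0^*\beta_j=0$.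
\end{proof}

\begin{proposition}\label{prop:uMA}
The function $u$ is Monge--Amp\`ere on $\Omega$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:closed}, \eqref{eq:mass} and Lemma~\ref{lem:massk}, the $w_k$ are Monge--Amp\`ere with $\|[dw_k]\|(K'\times\mathbb R^n)$ bounded in $k$ for each compact $K'$, and $w_k\to u$ uniformly. Apply Theorem~\ref{thm:compact}.
\end{proof}

\section{From $L^1$ convergence to uniform convergence}\label{sec:uniform}

In Proposition~\ref{prop:model} the smooth function agreed with $\varphi$ outside a ball. A general approximating sequence only converges in $L^1$, which says nothing about the connectivity of sublevel sets. The bounds on principal minors upgrade the convergence. The determinant controls the oscillation inside a box in terms of the boundary values.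

\begin{lemma}[Alexandrov's estimate]\label{lem:alex}
Let $P\subset\mathbb R^m$ be a compact box and let $f$ be $C^2$ near $P$. Then
\[
\sup_Pf\le\sup_{\partial P}f+c_m\operatorname{diam}(P)\Big(\int_P|\det D^2f|\Big)^{1/m},\qquad c_m=|B_1|^{-1/m}.
\]
\end{lemma}

\begin{proof}
Let $Y\in P$ with $t=f(Y)-\sup_{\partial P}f>0$, and let $|p|<t/\operatorname{diam}P$. The function $f-p\cdot(\,\cdot-Y)$ equals $f(Y)$ at $Y$ and is less than $\sup_{\partial P}f+t=f(Y)$ on $\partial P$. So it has an interior maximum, where $Df=p$. By \eqref{eq:area}, $|B_1|(t/\operatorname{diam}P)^m\le|Df(P)|\le\int_P|\det D^2f|$.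
\end{proof}

The boundary values lie on coordinate hyperplanes, where the Hessian of the restriction is a principal submatrix of the Hessian. This suggests an induction on the dimension.

\begin{lemma}\label{lem:uniform}
Let $Q\subset\mathbb R^m$ be a bounded open box, $f_k\in C^2(Q)$ and $f\in C(Q)$. If $f_k\to f$ in $L^1(Q)$ and $\sup_k\int_Q|M_I(D^2f_k)|<\infty$ for all nonempty $I\subset\{1,\dots,m\}$, then $f_k\to f$ locally uniformly in $Q$.
\end{lemma}

A bound on the determinant alone does not suffice: if $b\in C_c^\infty(\mathbb R)$ and $b(0)=1$, the functions $f_k(X_1,X_2)=b(kX_1)$ on $(-1,1)^2$ have $\det D^2f_k=0$ and tend to $0$ in $L^1$ but not locally uniformly.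

\begin{proof}
Let $m=1$ and let $Q$ have length $L$. In the first and in the last third of $Q$ there are points where $|f_k|\le\frac3L\int_Q|f_k|$. They are at distance at least $L/3$, so by the mean value theorem $|f_k'|\le\frac{18}{L^2}\int_Q|f_k|$ at some point. Since $\int_Q|f_k|$ and $\int_Q|f_k''|$ are bounded, $f_k$ and $f_k'$ are bounded on $Q$ uniformly in $k$. By the Arzel\`a--Ascoli theorem every subsequence has a uniformly convergent subsequence, and its limit is the $L^1$ limit $f$.

Let $m\ge2$ and assume the lemma in dimension $m-1$. Suppose that it fails in dimension $m$. Then there are a compact box $Q'\subset Q$, a number $\gamma>0$ and a subsequence with $\sup_{Q'}|f_k-f|\ge\gamma$ for all $k$. Let $Q''\subset Q$ be a compact box containing $Q'$ in its interior, and let $A=\sup_k\int_Q|\det D^2f_k|$. Choose $\lambda>0$ so small that $c_m\sqrt m\,\lambda A^{1/m}<\gamma/3$ and $f$ oscillates by less than $\gamma/3$ on every subset of $Q''$ of diameter at most $\sqrt m\,\lambda$.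

Let $Q_{i,\tau}=Q\cap\{X_i=\tau\}$. By Fubini's theorem $\tau\mapsto\int_{Q_{i,\tau}}|f_k-f|$ tends to $0$ in $L^1$, so after passing to a subsequence $f_k\to f$ in $L^1(Q_{i,\tau})$ for every $i$ and a.e.\ $\tau$. Along any further subsequence, Fubini's theorem and Fatou's lemma give, for a.e.\ $\tau$,
\begin{equation}\label{eq:slice}
\liminf_k\sum_{\emptyset\ne I\not\ni i}\ \int_{Q_{i,\tau}}|M_I(D^2f_k)|<\infty .
\end{equation}
We choose, one after the other, finitely many levels $\tau_{i,1}<\dots<\tau_{i,N_i}$ for each $i$, with consecutive gaps less than $\lambda$, such that $[\tau_{i,1},\tau_{i,N_i}]$ contains the $i$-th side of $Q'$ and lies in the $i$-th side of $Q''$. Each level is taken from the set of full measure where $L^1$ convergence and \eqref{eq:slice} hold for the current subsequence, and after each choice we pass to a subsequence along which the sum in \eqref{eq:slice} is bounded. Along the final subsequence the induction hypothesis applies on each slice $Q_{i,\tau_{i,s}}$, so $f_k\to f$ uniformly on the compact sets $Q''\cap Q_{i,\tau_{i,s}}$. These contain the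 boundaries of the boxes $P=\prod_i[\tau_{i,s_i},\tau_{i,s_i+1}]$, which cover $Q'$, lie in $Q''$ and have diameter at most $\sqrt m\,\lambda$. By Lemma~\ref{lem:alex},
\[
\sup_P(f_k-f)\le\sup_{\partial P}f_k+\frac\gamma3-\inf_Pf\le\sup_{\partial P}|f_k-f|+\frac{2\gamma}3,
\]
and the same bound holds for $f-f_k$, by the lemma applied to $-f_k$. For large $k$ this gives $\sup_{Q'}|f_k-f|<\gamma$, a contradiction.
\end{proof}

\section{The lower bound at the vertex of $v$}\label{sec:lower}

Let $\Xi\subset\mathbb R^4$ be the open cone with vertex $0$ over $\Delta\times\{-1\}$: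
\[
\Xi=\{\xi=(p,q)\in\mathbb R^3\times\mathbb R:\ -1<q<0,\ p/|q|\in\Delta\},\qquad|\Xi|=\int_0^1s^3|\Delta|\,ds=\frac1{4\cdot162}=\frac1{648}.
\]
All coordinates of points of $\Xi$ have absolute value less than $1$. For $\xi\in\Xi$ let $V_\xi(X)=v(X)-\xi\cdot X$, a continuous positively $1$-homogeneous function. We first lift Lemma~\ref{lem:sep3} to $\mathbb R^4$, with a margin that is uniform in $\xi$.

\begin{lemma}\label{lem:sep4}
Let $\ell>0$ and let $\Xi'\subset\Xi$ be compact. There is $\delta_0>0$ such that for each $\xi\in\Xi'$ there are points $P,P'\in[-\ell/2,\ell/2]^4$ with $V_\xi(P),V_\xi(P')\le-2\delta_0$ that cannot be joined by a path in $\{V_\xi<0\}$.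
\end{lemma}

\begin{proof}
We have $V_\xi(x,z)<0$ if and only if both $0$ and $\varphi(x)-z$ are less than $p\cdot x+qz$. Since $q<0<1+q$, this means
\begin{equation}\label{eq:interval}
\frac{\varphi(x)-p\cdot x}{1+q}<z<\frac{p\cdot x}{|q|}.
\end{equation}
This interval is nonempty if and only if $|q|(\varphi(x)-p\cdot x)<(1-|q|)\,p\cdot x$, that is, $|q|\varphi(x)<p\cdot x$. So $\{V_\xi<0\}$ projects onto $D_{p/|q|}$. Let $P$ and $P'$ be the points above $-t(1,1,1)$ and $te_1$ with $z$ the midpoint of \eqref{eq:interval}. A path from $P$ to $P'$ in $\{V_\xi<0\}$ would project to a path that Lemma~\ref{lem:sep3} excludes. The points $P/t$ and $P'/t$ do not depend on $t$ and are continuous in $\xi$, hence bounded on $\Xi'$. So one $t>0$ places $P,P'$ in $[-\ell/2,\ell/2]^4$ for all $\xi\in\Xi'$. The functions $\xi\mapsto V_\xi(P)$ and $\xi\mapsto V_\xi(P')$ are continuous and negative on the compact set $\Xi'$, which gives $\delta_0$.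
\end{proof}

\begin{proposition}\label{prop:lower}
Let $\ell>0$, let $f_k$ be $C^2$ near $[-\ell,\ell]^4$, and suppose that $f_k\to v$ in $L^1([-\ell,\ell]^4)$ and $\sup_k\int_{[-\ell,\ell]^4}|M_I(D^2f_k)|<\infty$ for all nonempty $I\subset\{1,2,3,4\}$. Then
\[
\liminf_k\int_{[-\ell,\ell]^4}|\det D^2f_k|\ge|\Xi|=\frac1{648}.
\]
\end{proposition}

As in Proposition~\ref{prop:model}, we show that $Df_k$ covers most of $\Xi$ by pushing a path down along a flow. The new difficulty is the boundary. We know $f_k$ only on a box $Q$, we have no control of $Df_k$ on $\partial Q$, and the gradient flow may leave $Q$. We therefore need a field that is tangent to all faces of $Q$ and still decreases $f_k-\xi\cdot X$. Such a field exists unless the restriction of $f_k-\xi\cdot X$ to some face has a critical point at one of the levels through which we push. These levels fill only a short interval $[-\delta,\delta]$, and we show that the set of $\xi$ for which a proper face has a critical point at such a level has measure $O(\delta)$. The relevant Jacobian on a face with free indices $I$ is $M_I(D^2f_k)$;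 this is the second use of the lower order principal minors.

\begin{proof}
Pass to a subsequence along which the lower limit is attained. Fix a compact set $\Xi'\subset\Xi$, let $\delta_0$ be as in Lemma~\ref{lem:sep4}, and let $0<\delta<\delta_0$.

\emph{Step 1: choice of the box.} For $a,b\in(\ell/2,\ell)^4$ let $Q=\prod_i[-a_i,b_i]$. A closed face $F$ of $Q$ is given by a set $I$ of free indices and by values $X_i\in\{-a_i,b_i\}$ for $i\notin I$; vertices have $I=\emptyset$, and $Q$ itself has $|I|=4$. Let $\Psi_k(a,b)=\sum_F\int_F|M_I(D^2f_k)|\,d\mathcal H^{|I|}$, summed over the faces with $1\le|I|\le3$. For one type of face, enlarge the range of the free coordinates to $[-\ell,\ell]^I$ and integrate over the $4-|I|$ parameters $a_i$ or $b_i$ that fix the other coordinates. The result is at most $\int_{[-\ell,\ell]^4}|M_I(D^2f_k)|$, and the remaining parameters range over a bounded set. So $\int\Psi_k\,da\,db$ is bounded in $k$. By Fatou's lemma we can fix $(a,b)$ and pass to a subsequence such that, for some $C_0\ge1$,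
\begin{equation}\label{eq:faces}
\int_F|M_I(D^2f_k)|\,d\mathcal H^{|I|}\le C_0\qquad\text{for all $k$ and all faces $F$ with }|I|\le3 .
\end{equation}
For a vertex the integral is $1$. By Lemma~\ref{lem:uniform} on $(-\ell,\ell)^4$, $d_k:=\sup_Q|f_k-v|\to0$.

\emph{Step 2: the exceptional set.} Call $\xi\in\Xi$ \emph{exceptional} for $k$ if there are a face $F$ with $|I|\le3$ and $X\in F$ such that $\partial_if_k(X)=\xi_i$ for all $i\in I$ and $|f_k(X)-\xi\cdot X|\le\delta$. Fix $F$ and an index $i_0\notin I$, and let $J$ be the complement of $I\cup\{i_0\}$. On $F$ the coordinate $X_{i_0}$ is a constant with $|X_{i_0}|\ge\ell/2$, so the equation $f_k(X)-\xi\cdot X=t$ can be solved for $\xi_{i_0}$. Hence the exceptional $\xi$ arising from $F$ lie in the image of the map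
\[
F\times[-1,1]^J\times[-\delta,\delta]\ni(X,\zeta,t)\longmapsto\xi,
\]
\[
\xi_I=D_If_k(X),\qquad\xi_J=\zeta,\qquad\xi_{i_0}=\frac{f_k(X)-t-D_If_k(X)\cdot X_I-\zeta\cdot X_J}{X_{i_0}},
\]
where $D_I=(\partial_i)_{i\in I}$. In the coordinates $(X_I,\zeta,t)$ the domain is a compact box of dimension $|I|+(3-|I|)+1=4$, and the map is $C^1$. Since $\xi_I$ depends only on $X_I$ and $\xi_J$ only on $\zeta$, the derivative is block triangular with diagonal blocks $(\partial_{ij}f_k)_{i,j\in I}$, the identity and $-1/X_{i_0}$. Its Jacobian is $|M_I(D^2f_k)(X)|/|X_{i_0}|$. By \eqref{eq:area} and \eqref{eq:faces} the image has measure at most $\frac2\ell\cdot C_0\cdot2^{3}\cdot2\delta$. Let $\mathcal B_k$ be the union of these compact images over the $3^4-1=80$ faces. It contains all exceptional $\xi$, and $|\mathcal B_k|\le C_1\delta$ with $C_1=2560\,C_0/\ell$.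

\emph{Step 3: if $d_k<\delta$ and $\xi\in\Xi'\setminus\mathcal B_k$, then $\xi\in Df_k(Q)$.} Suppose not. Let $f=f_k-\xi\cdot X$, so that $|f-V_\xi|\le d_k<\delta$ on $Q$, and let $\mathcal W=\{X\in Q:|f(X)|\le\delta\}$. This set is compact, and it contains $0$ because $V_\xi(0)=0$.

\emph{The field.} Each $X\in\mathcal W$ lies in the relative interior of exactly one face, with free indices $I$ say; then $-a_i<X_i<b_i$ for $i\in I$. We have $I\ne\emptyset$ and $D_If(X)\ne0$: for $|I|\le3$ because $\xi$ is not exceptional, and for $|I|=4$ because $\xi\notin Df_k(Q)$. Let $e_X\in\mathbb R^4$ have components $\partial_if(X)$ for $i\in I$ and $0$ for $i\notin I$, so that $e_X\cdot Df(X)=|D_If(X)|^2>0$. Call the eight hyperplanes $\{X_i=b_i\}$ and $\{X_i=-a_i\}$ \emph{walls}. Choose an open ball $O_X$ centered at $X$ such that $e_X\cdot Df>0$ on $O_X\cap Q$ and $O_X$ meets only those walls that contain $X$. If $O_X$ meets a wall orthogonal to $e_i$, then $i\notin I$ and so $(e_X)_i=0$. Cover $\mathcal W$ by finitely many such balls $O_\nu$, with vectors $e_\nu$, choose smooth $\lambda_\nu\ge0$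 with compact support in $O_\nu$ and $\sum_\nu\lambda_\nu>0$ on $\mathcal W$, and set $Y=\sum_\nu\lambda_\nu e_\nu$. Then $Y$ is a smooth field with compact support on $\mathbb R^4$, tangent to every wall, with $Y\cdot Df\ge0$ on $Q$ and, by compactness, $Y\cdot Df\ge c>0$ on $\mathcal W$.

\emph{The flow.} Let $\Phi_t$ be the flow of $-Y$. Since $Y$ is tangent to each wall, uniqueness for the differential equation shows that a trajectory that meets a wall stays in it for all times. So no trajectory crosses a wall, and $\Phi_t(Q)\subset Q$. Along trajectories in $Q$ the function $f$ is nonincreasing, and it decreases at rate at least $c$ while the trajectory is in $\mathcal W$. Let $T=2\delta/c$. Then $\Phi_T$ maps $Q\cap\{f\le\delta\}$ into $Q\cap\{f\le-\delta\}$. Indeed, a trajectory that starts in $\{f\le\delta\}$ and has $f>-\delta$ at time $T$ stays in $\mathcal W$ during $[0,T]$, and then $f\le\delta-cT=-\delta$ at time $T$, which is absurd.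

\emph{The path.} Let $P,P'\in[-\ell/2,\ell/2]^4\subset Q$ be as in Lemma~\ref{lem:sep4}. Then $f(P),f(P')\le-2\delta_0+d_k<-\delta$, so the trajectories of $P$ and $P'$ stay in $\{f\le-\delta\}$. The segments $[P,0]$ and $[0,P']$ lie in $Q$, and $V_\xi\le0$ on them by homogeneity, so $f<\delta$ on them. Their image under $\Phi_T$, together with the trajectories of $P$ and $P'$ on $[0,T]$, is a path from $P$ to $P'$ in $Q\cap\{f\le-\delta\}$. On this set $V_\xi\le-\delta+d_k<0$, contrary to Lemma~\ref{lem:sep4}.

\emph{Step 4: conclusion.} For all large $k$ we have $d_k<\delta$, and then Step~3 and \eqref{eq:area} give $\int_Q|\det D^2f_k|\ge|Df_k(Q)|\ge|\Xi'|-C_1\delta$. The box $Q$ and the constant $C_1$ do not depend on $\delta$. Let $k\to\infty$, then $\delta\to0$, and then take the supremum over compact $\Xi'\subset\Xi$.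
\end{proof}

\section{Proof of the main theorem}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $u$ be the function of Section~\ref{sec:u}. It is Lipschitz with compact support in $\Omega$, and it is Monge--Amp\`ere by Proposition~\ref{prop:uMA}. Let $K=\bar B(X_0,R)\times\bar B(y_0,R/2)$, on which $u(X,y)=U(X)$. Let $u_k$ be as in the theorem, and suppose that $\int_K|M_{\{1,2,3,4\}}(D^2u_k)|$ does not tend to infinity. Along a subsequence it is bounded, and so
\[
\Theta_k(y)=\sum_{\emptyset\ne I\subset\{1,2,3,4\}}\ \int_{B(X_0,R)}|M_I(D^2u_k)(X,y)|\,dX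
\]
has bounded integral over $B(y_0,R/2)$.

We reduce to a four-dimensional slice; for $n=4$ this step is void. By Fubini's theorem, along a further subsequence $u_k(\cdot,y)\to U$ in $L^1(B(X_0,R))$ for a.e.\ $y\in B(y_0,R/2)$. By Fatou's lemma $\liminf_k\Theta_k(y)<\infty$ for a.e.\ $y$. Fix $y$ with both properties and a subsequence along which $\Theta_k(y)\le C_2<\infty$. The minors in $\Theta_k(y)$ are the principal minors of the Hessian $D_X^2u_k(\cdot,y)$.

Let $\ell_j=\frac12e^{-2/(3\varepsilon_j)}$ and $Q_j=X_j+r_j[-\ell_j,\ell_j]^4$. On $[-\ell_j,\ell_j]^4$ we have $|X|\le2\ell_j<1$. Hence $Q_j\subset B_j$, and $\eta_{\varepsilon_j}=1$ on the cube, so that $W_{\varepsilon_j}=v$ there. The functions $f_k^{(j)}(X)=r_j^{-1}u_k(X_j+r_jX,y)$ are $C^2$ near $[-\ell_j,\ell_j]^4$ and converge in $L^1$, as $k\to\infty$, to $r_j^{-1}U(X_j+r_jX)=v(X)$. Moreover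
\[
\int_{[-\ell_j,\ell_j]^4}|M_I(D^2f_k^{(j)})|=r_j^{|I|-4}\int_{Q_j}|M_I(D_X^2u_k(\cdot,y))|\le r_j^{|I|-4}C_2,
\]
which is bounded in $k$. For $|I|=4$ the factor is $1$, so Proposition~\ref{prop:lower} gives
\[
\liminf_k\int_{Q_j}|\det D_X^2u_k(X,y)|\,dX\ge\frac1{648}\qquad\text{for every }j .
\]
The cubes $Q_j$ are disjoint subsets of $B(X_0,R)$. Summing over $j\le J$ gives $C_2\ge J/648$ for every $J$, a contradiction.

Finally, a sequence as in Definition~\ref{def:approx} would satisfy the hypotheses of the theorem and have $\int_K|M_{\{1,2,3,4\}}(D^2u_k)|$ bounded. So $u$ is not approximable.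
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
The function $u_0+su$ is Monge--Amp\`ere by Proposition~\ref{prop:uMA} and Lemma~\ref{lem:shear}. Suppose that $f_k\to u_0+su$ as in Definition~\ref{def:approx}. The smooth functions $u_k=(f_k-u_0)/s$ converge to $u$ in $L^1(K)$. Since $D^2u_0$ is bounded on $K$, \eqref{eq:sum} gives $\mu_m(D^2u_k)\le C_{s,u_0}\sum_{i\le m}\mu_i(D^2f_k)$ on $K$, so all minors of $D^2u_k$ are bounded in $L^1(K)$. This contradicts Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{rigidity}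
\emph{Some Rigidity Results Related to Monge--Amp\`ere Functions},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 153146D0574E954DDE6D97DDEC5C30E7/\allowbreak S0008414X00007124a.pdf/\allowbreak some\_rigidity\_\allowbreak results\_related\_\allowbreak to\_mongeampere\_\allowbreak functions.pdf}.

\end{thebibliography}
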